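
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Points of uncountable character in hereditarily paracompact Boolean spaces}


\begin{abstract}
We construct, in ZFC, a hereditarily paracompact Boolean space in which the points of uncountable character form a set of the second category; the character can be prescribed to be any uncountable cardinal. The space consists of the paths through a tree that has no uncountable chain and in which countably many dense open sets always have a dense intersection. We also show that every nonempty $G_\delta$-set of a hereditarily paracompact Boolean space contains a point of countable character, so that ``second category'' cannot be improved to ``residual in some nonempty open set''. Finally, we determine which rooted trees have hereditarily paracompact path spaces and, when every node has uncountably many immediate successors, which of these path spaces have a second category set of points of uncountable character.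
\end{abstract}

\section{The question and the results}

A \emph{Boolean space} is a compact Hausdorff zero-dimensional space, that is, the Stone space of a Boolean algebra. A space is \emph{paracompact} if it is Hausdorff and every open cover of it has a locally finite open refinement; it is \emph{hereditarily paracompact} if all its subspaces are paracompact. In terms of the Boolean algebra, hereditary paracompactness says that every ideal is generated by pairwise disjoint elements (Lemma~\ref{lem:disjoint}). The \emph{character} $\chi(x)$ of a point $x$ is the least cardinality of a neighborhood base at $x$. For a space $X$ we write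
\[
Y(X)=\{x\in X:\chi(x)>\omega\},\qquad Z(X)=X\setminus Y(X).
\]
A subset of $X$ is of the \emph{first category} if it is a countable union of nowhere dense subsets of $X$, and of the \emph{second category} otherwise. The following question comes from \cite{BA}.

\begin{quote}
\emph{Does there exist a hereditarily paracompact Boolean space $X$ in which the set $Y(X)$ is of the second category?}
\end{quote}

Without hereditary paracompactness the question is trivial: in the cube $2^{\omega_1}$ every point has character $\omega_1$. Hereditary paracompactness works against large characters. A simple hereditarily paracompact Boolean space with $Y(X)\ne\emptyset$ is the one-point compactification of an uncountable discrete set. Every point but one is isolated, so $Y(X)$ is a single point and is nowhere dense. By iterating this construction $\omega$ times one makes $Y(X)$ dense, but it remains of the first category (Example~\ref{ex:omega}): a typical point escapes through all $\omega$ levels and ends up with countable character. Theorem~\ref{thm:B} below says that points of countable character can never be avoided by countably many open conditions. So one might guess that the answer is no. It is yes.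

\begin{theorem}\label{thm:A}
For every uncountable cardinal $\lambda$ there is a hereditarily paracompact Boolean space $X$ such that the set of points of character exactly $\lambda$ is of the second category in $X$. In fact this set meets $O\cap\bigcap_{n<\omega}D_n$ for every nonempty open $O\subseteq X$ and all dense open $D_0,D_1,\dots\subseteq X$.
\end{theorem}

\begin{theorem}\label{thm:B}
In every hereditarily paracompact Boolean space $X$, each nonempty $G_\delta$-set contains a point of countable character. Hence $Z(X)$ is of the second category in every nonempty open set, and $Y(X)$ is residual in no nonempty open set.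
\end{theorem}

Thus in the spaces of Theorem~\ref{thm:A} both $Y(X)$ and $Z(X)$ are of the second category in every nonempty open set.

Our spaces come from trees. A \emph{tree} is a poset $T$ in which each set $\{s:s<t\}$ is well-ordered; it is \emph{rooted} if it has a least element. A \emph{path} is a nonempty downward closed chain, and $P(T)\subseteq 2^T$ denotes the space of all paths. Write ${\uparrow}t=\{u\in T:u\ge t\}$ for the \emph{cone} above $t$. A subset of ${\uparrow}t$ is \emph{dense open in ${\uparrow}t$} if it is cofinal in ${\uparrow}t$ and upward closed, and ${\uparrow}t$ is \emph{Baire} if every countable intersection of dense open subsets of ${\uparrow}t$ is cofinal in ${\uparrow}t$.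

\begin{theorem}\label{thm:C}
Let $T$ be a rooted tree.
\begin{enumerate}
\item $P(T)$ is hereditarily paracompact if and only if $T$ has no uncountable chain.
\item Suppose that $T$ has no uncountable chain and that every node has uncountably many immediate successors. Then $Y(P(T))$ is of the second category if and only if some cone of $T$ is Baire.
\end{enumerate}
\end{theorem}

By Theorem~\ref{thm:C}, to answer the question it suffices to find a tree with large branching and a Baire cone, but with no uncountable chain. Such a tree is built in Section~\ref{sec:tree} from the closed bounded subsets of a stationary set whose complement is stationary. Before that, Section~\ref{sec:prelim} collects preliminaries, Section~\ref{sec:paths} describes path spaces, and Sections~\ref{sec:hp} and~\ref{sec:cat} prove parts (1) and (2) of Theorem~\ref{thm:C}. Section~\ref{sec:B} proves Theorem~\ref{thm:B} and does not use trees.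

\section{Preliminaries}\label{sec:prelim}

Let $X$ be a compact Hausdorff space and let $O\subseteq X$ be nonempty and open. A subset of $O$ is nowhere dense in $O$ if and only if it is nowhere dense in $X$. We say that a set $M\subseteq X$ is of the second category in $O$ if $M\cap O$ is of the second category, and that $M$ is \emph{residual} in $O$ if $O\setminus M$ is of the first category. The set $M$ is of the second category in $O$ if and only if it meets $O\cap\bigcap_nD_n$ for all dense open $D_0,D_1,\dots\subseteq X$: if $M\cap O\subseteq\bigcup_nN_n$ with $N_n$ nowhere dense, then $M$ misses $O\cap\bigcap_n(X\setminus\overline{N_n})$, and if $M$ misses $O\cap\bigcap_nD_n$, then $M\cap O\subseteq\bigcup_n(X\setminus D_n)$. By the Baire category theorem, $O\cap\bigcap_nD_n\neq\emptyset$ for all dense open $D_n$.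

A point $x$ of $X$ has countable character if and only if it is a \emph{$G_\delta$-point}, that is, $\{x\}$ is a $G_\delta$-set.

\begin{lemma}\label{lem:disjoint}
For a Boolean space $X$ the following are equivalent.
\begin{enumerate}
\item[(a)] $X$ is hereditarily paracompact.
\item[(b)] Every open subset of $X$ is a disjoint union of clopen subsets of $X$.
\item[(c)] Every ideal of the algebra of clopen subsets of $X$ is generated by a set of pairwise disjoint elements.
\end{enumerate}
\end{lemma}

\begin{proof}
(a)$\Rightarrow$(b). Let $W$ be open. The clopen subsets of $X$ contained in $W$ cover $W$; let $\mathcal U$ be a locally finite refinement of this cover by nonempty open subsets of $W$, and for $U\in\mathcal U$ let $K_U\subseteq W$ be clopen in $X$ with $U\subseteq K_U$. A compact subset of $W$ meets only finitely many members of $\mathcal U$. In particular each $U\subseteq K_U$ meets only finitely many others, so the graph on $\mathcal U$ that joins intersecting members has countable connected components. The unions $W_k$ of the components are open, pairwise disjoint and cover $W$. Each $W_k$ is covered by the countably many sets $K_U$ with $U$ in the corresponding component, and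 each $K_U\cap W_k$ is clopen in $X$: it is open, and it is the complement in the compact set $K_U$ of the open set $\bigcup_{j\ne k}W_j$. So $W_k=\bigcup_nC_n$ with $C_n$ clopen in $X$, and $W_k$ is the disjoint union of the clopen sets $C_n\setminus\bigcup_{m<n}C_m$.

(b)$\Rightarrow$(a). By (b) every open subspace is a topological sum of compact spaces and so is paracompact. Given an arbitrary $A\subseteq X$ and a cover of $A$ by traces $A\cap U_i$ of open sets $U_i$, take a locally finite open refinement of $\{U_i\}$ in the paracompact space $\bigcup_iU_i$ and restrict it to $A$.

(b)$\Leftrightarrow$(c). For open $W$ let $I_W$ be the ideal of clopen subsets of $W$. Every ideal $I$ equals $I_W$ for $W=\bigcup I$, since by compactness a clopen subset of $\bigcup I$ lies in a finite union of members of $I$. A disjoint family $\mathcal V\subseteq I_W$ generates $I_W$ if and only if each member of $I_W$ is covered by finitely many members of $\mathcal V$. As $W=\bigcup I_W$, compactness shows that this holds if and only if $\bigcup\mathcal V=W$.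
\end{proof}

We use (b) as a working definition of hereditary paracompactness.

\section{Path spaces}\label{sec:paths}

Let $T$ be a rooted tree. A subset of $T$ is a path if and only if it contains the root, contains with $t$ every $s\le t$, and never contains two incomparable elements. Each of these conditions concerns at most two coordinates, so $P(T)$ is a closed subset of $2^T$, hence a Boolean space. With
\[
[t]=\{p\in P(T):t\in p\},\qquad {\downarrow}t=\{r\in T:r\le t\},
\]
the sets $[t]$ and their complements form a clopen subbase. If $s\le t$, then $[t]\subseteq[s]$; if $s,t$ are incomparable, then $[s]\cap[t]=\emptyset$. Since ${\downarrow}t\in[t]$, the set $[t]$ is nonempty, and $[u]\subseteq[t]$ implies $t\le u$.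

For a path $p$ put
\[
\mathrm{succ}(p)=\{s\in T:\{r:r<s\}=p\}.
\]
The immediate successors of a node $t$ are the elements of $\mathrm{succ}({\downarrow}t)$. Two distinct elements of $\mathrm{succ}(p)$ are incomparable, because $s<s'$ would give $s\in p=\{r:r<s\}$. So a path contains at most one element of $\mathrm{succ}(p)$, and if it contains one, it contains $p$. Moreover,
\begin{equation}\label{eq:least}
\text{if }q\subsetneq p\text{ are paths, then }\min(p\setminus q)\in\mathrm{succ}(q).
\end{equation}
Indeed, let $s=\min(p\setminus q)$. Everything below $s$ lies in $p$, hence in $q$; and an element $r\in q$ is comparable with $s$ but not $\ge s$, since $q$ is downward closed, so $r<s$.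

\begin{lemma}\label{lem:nbhd}
Let $p$ be a path. The sets $[t]\setminus\bigcup_{s\in A}[s]$, with $t\in p$ and $A\subseteq\mathrm{succ}(p)$ finite, form a neighborhood base at $p$.
\end{lemma}

\begin{proof}
They are clopen and contain $p$. Consider a basic neighborhood $\{p':t_1,\dots,t_n\in p',\ r_1,\dots,r_m\notin p'\}$ of $p$, where $t_i\in p$ and $r_j\notin p$. If $r_j$ is above all elements of $p$, then $p\subsetneq{\downarrow}r_j$, and by \eqref{eq:least} there is $s_j\in\mathrm{succ}(p)$ with $s_j\le r_j$, so $[r_j]\subseteq[s_j]$. Otherwise some $t'_j\in p$ satisfies $t'_j\not\le r_j$; as $r_j\notin p$, also $r_j\not\le t'_j$, so $[t'_j]\cap[r_j]=\emptyset$. Let $t$ be the largest of the root, the $t_i$ and the $t'_j$, and let $A$ be the set of the $s_j$. Then $[t]\setminus\bigcup_{s\in A}[s]$ is contained in the given neighborhood.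
\end{proof}

\begin{lemma}\label{lem:char}
Let $p$ be a countable path. If $\mathrm{succ}(p)$ is uncountable, then $\chi(p)=|\mathrm{succ}(p)|$; otherwise $\chi(p)\le\omega$.
\end{lemma}

\begin{proof}
Lemma~\ref{lem:nbhd} gives $\chi(p)\le\max(\omega,|\mathrm{succ}(p)|)$. Let $\mathcal B$ be any neighborhood base at $p$. Each $B\in\mathcal B$ contains a set $[t_B]\setminus\bigcup_{s\in A_B}[s]$ as in Lemma~\ref{lem:nbhd}, so it contains $[s]$ for every $s\in\mathrm{succ}(p)\setminus A_B$. For $s\in\mathrm{succ}(p)$ the set $P(T)\setminus[s]$ is a neighborhood of $p$ and contains some $B\in\mathcal B$; then $s\in A_B$. Thus $\mathrm{succ}(p)=\bigcup_{B}A_B$, where the $A_B$ are finite, and $|\mathrm{succ}(p)|\le|\mathcal B|\cdot\omega$. If $\mathrm{succ}(p)$ is uncountable, this gives $|\mathcal B|\ge|\mathrm{succ}(p)|$.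
\end{proof}

\begin{lemma}\label{lem:pi}
If every node of $T$ has infinitely many immediate successors, then every nonempty open subset of $P(T)$ contains some $[u]$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:nbhd} the open set contains some $[t]\setminus\bigcup_{s\in A}[s]$, where $t\in p$ and $A\subseteq\mathrm{succ}(p)$ is finite for a path $p$. Every $s\in A$ satisfies $s>t$ and is $\ge$ at most one immediate successor of $t$. Choose an immediate successor $u$ of $t$ with $u\not\le s$ for all $s\in A$. If $s\le u$ for some $s\in A$, then $t<s\le u$ forces $s=u$, a contradiction. So $u$ is incomparable with all $s\in A$, and $[u]\subseteq[t]\setminus\bigcup_{s\in A}[s]$.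
\end{proof}

\begin{example}[Two levels]
If $T$ consists of a root and $\lambda$ immediate successors of it, where $\lambda>\omega$, then $P(T)$ is the one-point compactification of a discrete set of size $\lambda$; the point of character $\lambda$ is the path consisting of the root alone.
\end{example}

\begin{example}[$\omega$ levels]\label{ex:omega}
Let $T$ be the set of finite sequences of elements of an uncountable cardinal $\lambda$, ordered by extension. All chains of $T$ are countable, so $P(T)$ is hereditarily paracompact by Theorem~\ref{thm:hp} below. For a finite path ${\downarrow}t$ the set $\mathrm{succ}({\downarrow}t)$ has size $\lambda$, so $\chi({\downarrow}t)=\lambda$. An infinite path $p$ has $\mathrm{succ}(p)=\emptyset$, so $\chi(p)\le\omega$. By Lemma~\ref{lem:pi}, $Y(P(T))$ is dense. But it is of the first category: let $D_n$ be the union of the sets $[t]$ with $t$ of length $n$. It is open, and it is dense by Lemma~\ref{lem:pi}, because any $u$ has an extension $v$ of length at least $n$, and $[v]\subseteq[u]\cap D_n$. A path in $\bigcap_nD_n$ is infinite, so $Y(P(T))\cap\bigcap_nD_n=\emptyset$.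
\end{example}

The example shows what has to change. A sequence of $\omega$ requirements leads up the tree to a path of length $\omega$, and this path has large character only if the tree continues above it. If we let the tree continue above every countable path, as in the tree of all countable sequences of elements of $\lambda$, then it has a chain of length $\omega_1$. As the next section shows, hereditary paracompactness is then lost.

\section{Hereditary paracompactness and uncountable chains}\label{sec:hp}

\subsection{An uncountable chain is fatal}

Let $X=P(T)$ and suppose that $T$ has an uncountable chain. Its downward closure is an uncountable well-ordered path; let $t_\alpha$ ($\alpha<\omega_1$) be its first $\omega_1$ nodes. The clopen sets $A_\alpha=X\setminus[t_\alpha]$ increase strictly, since ${\downarrow}t_\alpha\in[t_\alpha]\setminus[t_\beta]$ for $\alpha<\beta$. Let $W=\bigcup_{\alpha<\omega_1}A_\alpha$, and suppose $W=\bigsqcup_iV_i$ with nonempty clopen $V_i$. Since $W$ is not compact, there are infinitely many $V_i$. Each is compact, hence contained in some $A_\alpha$. So infinitely many of them (take countably many and the supremum of the indices) lie in a single $A_\beta$.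 But $A_\beta\subseteq W$ is compact and is covered by finitely many of the disjoint sets $V_i$, a contradiction. By Lemma~\ref{lem:disjoint}, $X$ is not hereditarily paracompact. This proves ``only if'' in Theorem~\ref{thm:C}(1).

\subsection{The smallest case of the converse: deleting one point}\label{sub:point}

Now let $T$ have no uncountable chain, and let $p$ be a path. A path $w\ne p$ either leaves $p$ before its end, meaning $p\not\subseteq w$, or runs beyond it. In the second case $w$ contains exactly one element of $\mathrm{succ}(p)$, by \eqref{eq:least}. If $p$ has a last element $t^*$, the paths that leave $p$ form the clopen set $X\setminus[t^*]$, and $X\setminus\{p\}$ is the disjoint union of this set and the sets $[s]$ with $s\in\mathrm{succ}(p)$. If not, then, as $p$ is \emph{countable}, it has a cofinal sequence $t_0<t_1<\cdots$ starting with the root, and we sort the paths leaving $p$ by the stage at which they leave: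
\[
X\setminus\{p\}=\bigsqcup_{n<\omega}\bigl([t_n]\setminus[t_{n+1}]\bigr)\ \sqcup\bigsqcup_{s\in\mathrm{succ}(p)}[s].
\]
In both cases $X\setminus\{p\}$ is a disjoint union of clopen sets.

For a general open set $W$ with complement $K$ we proceed in the same way, with $p$ replaced by the tree of nodes at which a path is still together with some point of $K$. Along a path in this tree the set of points of $K$ still in company shrinks. We cut the tree into the pieces on which this set is constant; each piece is a chain, and a variant of the display above handles it. Paths along which the set never stabilizes turn out to be harmless.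

\subsection{The general case}

\begin{theorem}\label{thm:hp}
Let $T$ be a rooted tree without uncountable chains. Then every open subset of $X=P(T)$ is a disjoint union of clopen subsets of $X$. Consequently, by Lemma~\ref{lem:disjoint}, $P(T)$ is hereditarily paracompact.
\end{theorem}

\begin{proof}
Let $W\subseteq X$ be open and $K=X\setminus W$. If $K=\emptyset$ there is nothing to prove, so let $K\ne\emptyset$. Put
\[
T_K=\{t\in T:[t]\cap K\ne\emptyset\},\qquad K_t=K\cap[t]\quad(t\in T_K).
\]
The set $T_K$ is downward closed and contains the root. For $w\in X$ let $w_K=w\cap T_K$, which is again a path.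

\medskip\noindent\textbf{Step 1: classes.}
For $t,t'\in T_K$ let $t\sim t'$ if $K_t=K_{t'}$. Equivalent nodes are comparable, because $[t]\cap[t']\supseteq K_t\ne\emptyset$. If $t\le r\le t'$ with $t'\in T_K$, then $K_{t'}\subseteq K_r\subseteq K_t$; hence every class $c$ is a convex chain. For a class $c$ let
\[
t_c=\min c,\qquad q_c=\{r:r\le t\text{ for some }t\in c\},\qquad \Sigma_c=\mathrm{succ}(q_c)\cap T_K ,
\]
and let $K_c$ be the common value of $K_t$ for $t\in c$; see Figure~\ref{fig:class}. The set $q_c\subseteq T_K$ is a path. We claim that
\begin{equation}\label{eq:Kc}
K\cap[t_c]=K_c\subseteq\{q_c\}\cup\bigcup_{s\in\Sigma_c}[s].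
\end{equation}
Let $p\in K_c$. Then $p\in[t]$ for all $t\in c$, so $q_c\subseteq p$. If $p\ne q_c$, then $s=\min(p\setminus q_c)$ is in $\mathrm{succ}(q_c)$ by \eqref{eq:least}, and $p\in K\cap[s]$ shows $s\in T_K$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]
\draw (0,-0.9)--(0,0);
\draw[very thick] (0,0)--(0,2.5);
\fill (0,0) circle (2.2pt) node[left=3pt] {$t_c$};
\node[left=3pt] at (0,1.3) {$c$};
\draw[dashed] (0,0.7)--(1.6,1.2);
\draw[dashed] (0,1.5)--(1.6,2.0);
\draw (0,2.5)--(-1.7,3.5) node[above] {$s\in\Sigma_c$};
\draw[dashed] (0,2.5)--(1.7,3.5) node[above] {$s\notin T_K$};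
\draw[fill=white] (0,2.5) circle (2.6pt) node[left=8pt] {end of $q_c$};
\end{tikzpicture}
\caption{A class $c$ of nodes $t$ with the same set $K_t$ of points of $K=X\setminus W$ passing through $t$ (thick line), with least node $t_c$. Every point of $K$ through $t_c$ follows $c$ to its end; there it either stops, as the path $q_c$, or continues through a node of $\Sigma_c$. The set $W_c$ of Step~2 consists of the paths through $t_c$ that do not follow $c$ to its end (they stop earlier or branch off along a dashed line), of the paths that continue at the end through a node $s\notin T_K$, and of $q_c$ if $q_c\in W$.}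
\label{fig:class}
\end{figure}

\medskip\noindent\textbf{Step 2: sorting the points of $W$.}
Say that a path $w$ is \emph{eventually in $c$} if some nonempty final segment of $w_K$ is contained in $c$. This holds for at most one class $c$, since two nonempty final segments of a chain intersect. Let
\[
W_c=\{w\in W:w\text{ is eventually in }c\},\qquad
W_\infty=W\setminus\bigcup_cW_c .
\]
So $W$ is the disjoint union of $W_\infty$ and all the $W_c$, and it remains to write each of these sets as a disjoint union of clopen sets.

\medskip\noindent\textbf{Step 3: a formula for $W_c$.}
We claim that for every $w\in X$,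
\begin{equation}\label{eq:evt}
w\text{ is eventually in }c\iff t_c\in w\text{ and }w\cap\Sigma_c=\emptyset .
\end{equation}
Suppose $w$ is eventually in $c$. Then $w$ contains an element of $c$, hence $t_c$. If there were $s\in w\cap\Sigma_c$, then $s\in w_K$, and the final segment of $w_K$ contained in $c$ would have an element $t\ge s$. From $t\in c$ we would get $s\in q_c$, contradicting $s\in\mathrm{succ}(q_c)$.

Conversely, let $t_c\in w$ and $w\cap\Sigma_c=\emptyset$. We show that every $t'\in w_K$ with $t'\ge t_c$ lies in $c$; these $t'$ form a final segment of $w_K$ that contains $t_c$. Suppose $t'\notin c$. For $t\in c$ we have $\emptyset\ne K_{t'}\subseteq K_{t_c}=K_c\subseteq[t]$, so $t$ and $t'$ lie on a common path and are comparable. If $t'\le t$, then $t_c\le t'\le t$ and convexity give $t'\in c$, a contradiction. So $t<t'$ for all $t\in c$, whence $q_c\subsetneq{\downarrow}t'$. By \eqref{eq:least}, $s=\min({\downarrow}t'\setminus q_c)$ is in $\mathrm{succ}(q_c)$. Since $s\le t'\in w_K$, we have $s\in w\cap T_K$, so $s\in w\cap\Sigma_c$, a contradiction. This proves \eqref{eq:evt}.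

By \eqref{eq:evt}, $W_c=W\cap R_c$ with $R_c=[t_c]\setminus\bigcup_{s\in\Sigma_c}[s]$, and by \eqref{eq:Kc} the only possible element of $R_c\setminus W=R_c\cap K$ is $q_c$. Therefore
\begin{equation}\label{eq:Wc}
W_c=R_c\ \text{ if }q_c\in W,\qquad W_c=R_c\setminus\{q_c\}\ \text{ if }q_c\in K .
\end{equation}

\medskip\noindent\textbf{Step 4: $W_c$ is a disjoint union of clopen sets.}

\emph{Case $q_c\in W$.} By Lemma~\ref{lem:nbhd} there are $t\in q_c$ and a finite $A\subseteq\mathrm{succ}(q_c)$ with $[t]\setminus\bigcup_{s\in A}[s]\subseteq W$. For $s\in\mathrm{succ}(q_c)\setminus A$ the set $[s]$ is contained in $[t]$ and disjoint from $[s']$ for all $s'\in A$, so $[s]\subseteq W$ and $s\notin T_K$. Hence $\Sigma_c\subseteq A$ is finite and $W_c=R_c$ is clopen.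

\emph{Case $q_c\in K$.} Let $w\in R_c\setminus\{q_c\}$. Either $c\not\subseteq w$, or $q_c\subsetneq w$ and $\min(w\setminus q_c)$ is in $\mathrm{succ}(q_c)\setminus\Sigma_c=\mathrm{succ}(q_c)\setminus T_K$. Conversely, a path $w\in[t_c]$ with $c\not\subseteq w$ is different from $q_c$ and contains no element of $\mathrm{succ}(q_c)$. A path containing some $s\in\mathrm{succ}(q_c)\setminus T_K$ contains $t_c$, is different from $q_c$, and contains no other element of $\mathrm{succ}(q_c)$. So
\[
W_c=\Bigl([t_c]\setminus\bigcap_{t\in c}[t]\Bigr)\ \sqcup\ \bigsqcup\{[s]:s\in\mathrm{succ}(q_c)\setminus T_K\}.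
\]
If $c$ has a maximum $t^*$, the first part is the clopen set $[t_c]\setminus[t^*]$. Otherwise the chain $c$, being countable, has a cofinal sequence $t_c=t_0<t_1<\cdots$, and the first part is $\bigsqcup_n([t_n]\setminus[t_{n+1}])$.

\medskip\noindent\textbf{Step 5: $W_\infty$ is a disjoint union of clopen sets.}
Let $w\in W_\infty$. We claim that $w_K\notin W$. Otherwise Lemma~\ref{lem:nbhd} gives $t\in w_K$ and a finite $A\subseteq\mathrm{succ}(w_K)$ with $[t]\setminus\bigcup_{s\in A}[s]\subseteq W$. For each $t'\in w_K$ with $t'\ge t$ we then have $K_t\subseteq\bigcup_{s\in A}[s]\subseteq[t']$, so $K_t=K_{t'}$. Thus $w$ is eventually in the class of $t$, a contradiction. Hence $w\ne w_K$, and $s=\min(w\setminus w_K)$ satisfies $\{r:r<s\}=w_K$ and $s\notin T_K$. So $s$ belongs to the set $M$ of all $s\in T\setminus T_K$ such that the path $\{r:r<s\}$ is a subset of $T_K$ and is not eventually in any class. (The set $\{r:r<s\}$ is nonempty, since the root is in $T_K$ and $s$ is not.)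

Conversely, let $s\in M$ and $w\in[s]$. Since $s\notin T_K$, we have $[s]\subseteq W$, and since $T_K$ is downward closed, $w_K=\{r:r<s\}$. So $w\in W_\infty$. We conclude that $W_\infty=\bigcup_{s\in M}[s]$. The elements of $M$ are minimal elements of $T\setminus T_K$, hence pairwise incomparable, and the union is disjoint.
\end{proof}

Theorem~\ref{thm:C}(1) is now proved. The hypothesis on chains was used only in Step 4, to give a class without a maximum a cofinal sequence of type $\omega$.

\section{Category in the tree and in the path space}\label{sec:cat}

The next lemma translates dense open subsets of $P(T)$ into dense open subsets of cones, and back.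

\begin{lemma}\label{lem:transfer}
Let $T$ be a rooted tree in which every node has infinitely many immediate successors, and let $X=P(T)$.
\begin{enumerate}
\item If $D\subseteq X$ is dense open and $t\in T$, then $\{u\ge t:[u]\subseteq D\}$ is dense open in ${\uparrow}t$.
\item If $E\subseteq T$ is cofinal, then $\bigcup_{u\in E}[u]$ is dense open in $X$.
\item If ${\uparrow}t$ is Baire and $D_0,D_1,\dots$ are dense open in $X$, then there is $u\ge t$ with $[u]\subseteq\bigcap_nD_n$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) The set is upward closed. If $v\ge t$, then the nonempty open set $[v]\cap D$ contains some $[u]$ by Lemma~\ref{lem:pi}, and $[u]\subseteq[v]$ implies $u\ge v$. (2) The union is open. A nonempty open set contains some $[t]$ by Lemma~\ref{lem:pi}; take $u\in E$ with $u\ge t$, so that $[u]\subseteq[t]$. (3) Apply the Baire property to the sets $\{u\ge t:[u]\subseteq D_n\}$, which are dense open in ${\uparrow}t$ by (1).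
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}(2)]
Let $X=P(T)$. All paths are countable, so Lemma~\ref{lem:char} applies to all of them.

Suppose that ${\uparrow}t$ is Baire, and let $D_n\subseteq X$ be dense open. Take $u$ as in Lemma~\ref{lem:transfer}(3). Then ${\downarrow}u\in\bigcap_nD_n$, and ${\downarrow}u\in Y(X)$ because $u$ has uncountably many immediate successors. So $Y(X)$ is of the second category.

Conversely, suppose that no cone is Baire. In Example~\ref{ex:omega} the levels of the tree provided dense open sets with empty intersection; here we only have such sets locally, and we must glue them. Call $a\in T$ \emph{bad} if there are dense open subsets $E_n(a)$ of ${\uparrow}a$, for $n<\omega$, with $\bigcap_nE_n(a)=\emptyset$. Every $t\in T$ has a bad $t'\ge t$: as ${\uparrow}t$ is not Baire, there are dense open subsets $E_n$ of ${\uparrow}t$ and $t'\ge t$ such that no $u\ge t'$ belongs to $\bigcap_nE_n$, and the sets $E_n\cap{\uparrow}t'$, which are dense open in ${\uparrow}t'$, show that $t'$ is bad.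

Let $A$ be the set of minimal bad nodes. It is an antichain, and every bad node is $\ge$ a member of $A$. Fix $E_n(a)$ for $a\in A$ and let $E_n=\bigcup_{a\in A}E_n(a)$. This set is cofinal in $T$: given $t$, choose a bad $t'\ge t$, then $a\in A$ with $a\le t'$, then $u\in E_n(a)$ with $u\ge t'$. By Lemma~\ref{lem:transfer}(2) the set $D_n=\bigcup_{u\in E_n}[u]$ is dense open.

We show $Y(X)\cap\bigcap_nD_n=\emptyset$. Let $p\in\bigcap_nD_n$, and choose $u_n\in p\cap E_n$ and $a_n\in A$ with $u_n\in E_n(a_n)$. Then $a_n\le u_n$, so $a_n\in p$. As $p$ is a chain and $A$ an antichain, all $a_n$ are equal to one $a\in A$. If $p\in Y(X)$, then $\mathrm{succ}(p)\ne\emptyset$ by Lemma~\ref{lem:char}. Any $s\in\mathrm{succ}(p)$ is above all $u_n$, so $s\in\bigcap_nE_n(a)=\emptyset$, a contradiction. Hence $Y(X)$ is of the first category.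
\end{proof}

Large branching cannot be dropped in Theorem~\ref{thm:C}(2): the one-node tree has a Baire cone, and its path space is a single point.

\section{A Baire tree without uncountable chains}\label{sec:tree}

Recall that $C\subseteq\omega_1$ is \emph{closed} if it contains every limit ordinal $\delta$ with $0<\delta<\omega_1$ and $\delta=\sup(C\cap\delta)$, and that $S\subseteq\omega_1$ is \emph{stationary} if it meets every closed unbounded subset of $\omega_1$. We use the theorem of Ulam and Solovay that there is a stationary $S\subseteq\omega_1$ whose complement $\omega_1\setminus S$ is stationary as well. Fix such an $S$ and an uncountable cardinal $\lambda$.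

\begin{definition}\label{def:tree}
Let $T$ be the set of all functions $f:a\to\lambda$, where $a\subseteq S$ is closed in $\omega_1$ and bounded, possibly empty. Put $f\le g$ if $\operatorname{dom}f$ is an initial segment of $\operatorname{dom}g$ and $g$ extends $f$.
\end{definition}

The nodes $\le g$ are the empty function and the restrictions $g\restriction(\alpha+1)$ with $\alpha\in\operatorname{dom}g$, because a nonempty closed bounded set has a maximum. Hence $T$ is a tree, and its root is the empty function. The two halves of the choice of $S$ have opposite tasks. Stationarity of $\omega_1\setminus S$ prevents a chain of length $\omega_1$, whose domains would add up to a closed unbounded subset of $S$. Stationarity of $S$ lets us continue above many paths of limit length. The values in $\lambda$ only serve to adjust the branching to $\lambda$.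

\begin{lemma}\label{lem:succ}
Every $f\in T$ has exactly $\lambda$ immediate successors, and ${\downarrow}f$ is countable.
\end{lemma}

\begin{proof}
Since $\operatorname{dom}f$ is countable, so is ${\downarrow}f$. If $g>f$ and $\alpha=\min(\operatorname{dom}g\setminus\operatorname{dom}f)$, then $f<g\restriction(\alpha+1)\le g$ and $g\restriction(\alpha+1)=f\cup\{(\alpha,g(\alpha))\}$. So the immediate successors of $f$ are the functions $f\cup\{(\alpha,\xi)\}$ with $\xi<\lambda$ and $\alpha\in S$ larger than all elements of $\operatorname{dom}f$. As $S$ is unbounded, their number is $\aleph_1\cdot\lambda=\lambda$.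
\end{proof}

\begin{lemma}\label{lem:nochain}
$T$ has no uncountable chain.
\end{lemma}

\begin{proof}
Let $\mathcal C$ be an uncountable chain and $D=\bigcup_{f\in\mathcal C}\operatorname{dom}f\subseteq S$. The domains are distinct initial segments of $D$, so $D$ is uncountable and hence unbounded in $\omega_1$. Let $\delta<\omega_1$ be a limit point of $D$. Pick $d\in D$ with $d>\delta$ and $f\in\mathcal C$ with $d\in\operatorname{dom}f$. As $\operatorname{dom}f$ is an initial segment of $D$, the ordinal $\delta$ is a limit point of $\operatorname{dom}f$, so $\delta\in\operatorname{dom}f\subseteq D$. Thus $D\subseteq S$ is closed unbounded and misses the stationary set $\omega_1\setminus S$, a contradiction.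
\end{proof}

To see that cones are Baire, let $E_n$ be dense open in ${\uparrow}t$. We climb $f_0\le f_1\le\cdots$ with $f_{n+1}\in E_n$ and growing domains, and want a node above all $f_n$. The only obstacle is the supremum $\delta$ of the domains: it has to belong to $S$. We cannot prescribe $\delta$ in advance, since we do not control how far the domain grows when we enter $E_n$. Instead we close off all possible choices under a fixed strategy and obtain a closed unbounded set of possible values of $\delta$; one of them lies in $S$.

\begin{proposition}\label{prop:baire}
Every cone of $T$ is Baire.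
\end{proposition}

\begin{proof}
Let $E_n$ ($n<\omega$) be dense open in ${\uparrow}t$ and let $f_0\in{\uparrow}t$. For $f\in{\uparrow}t$, $n<\omega$ and $\alpha<\omega_1$ choose $e(f,n,\alpha)\ge f$ in $E_n$ whose domain has an element $>\alpha$: first add to the domain of $f$ one point of $S$ above $\alpha$ and above $\operatorname{dom}f$, then extend into $E_n$. Define countable sets $N_\xi\subseteq{\uparrow}t$ and ordinals $\delta_\xi<\omega_1$, for $\xi<\omega_1$, by
\begin{gather*}
N_0=\{f_0\},\qquad \delta_\xi=\sup\{\gamma+1:\gamma\in\operatorname{dom}f,\ f\in N_\xi\},\\
N_{\xi+1}=N_\xi\cup\{e(f,n,\delta_\xi):f\in N_\xi,\ n<\omega\},\qquad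
N_\eta=\bigcup_{\xi<\eta}N_\xi\ \ (\eta\text{ limit}).
\end{gather*}
The map $\xi\mapsto\delta_\xi$ is strictly increasing, because $N_{\xi+1}$ contains functions whose domains have elements $>\delta_\xi$, and it is continuous at limits. So $\{\delta_\eta:\eta<\omega_1\text{ limit}\}$ is closed unbounded, and there is a limit ordinal $\eta$ with $\delta_\eta\in S$.

Choose $\eta_0<\eta_1<\cdots$ with supremum $\eta$, and let $f_{n+1}=e(f_n,n,\delta_{\eta_n})$. By induction $f_n\in N_{\eta_n}$: this holds for $n=0$, and $f_{n+1}\in N_{\eta_n+1}\subseteq N_{\eta_{n+1}}$. Hence $\operatorname{dom}f_n\subseteq\delta_\eta$ for all $n$, and $\operatorname{dom}f_{n+1}$ has an element above $\delta_{\eta_n}$. Since $\sup_n\delta_{\eta_n}=\delta_\eta$, the set $D=\bigcup_n\operatorname{dom}f_n$ is cofinal in $\delta_\eta$. If $\gamma<\delta_\eta$ is a limit point of $D$, then some $\operatorname{dom}f_n$ has an element above $\gamma$; it is an initial segment of $D$, so $\gamma$ is a limit point of it and belongs to it. Therefore $D\cup\{\delta_\eta\}\subseteq S$ is closed and bounded, and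
\[
f=\bigcup_nf_n\cup\{(\delta_\eta,0)\}\in T .
\]
For every $n$ we have $f\ge f_{n+1}\in E_n$, so $f\in E_n$. Thus $f_0\le f\in\bigcap_nE_n$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $X=P(T)$ with $T$ as in Definition~\ref{def:tree}. By Lemma~\ref{lem:nochain} and Theorem~\ref{thm:hp}, $X$ is a hereditarily paracompact Boolean space. Let $O\subseteq X$ be nonempty open and let $D_0,D_1,\dots\subseteq X$ be dense open. By Lemma~\ref{lem:succ}, Lemmas~\ref{lem:pi} and~\ref{lem:transfer} apply to $T$. By Lemma~\ref{lem:pi} there is $t$ with $[t]\subseteq O$, and by Proposition~\ref{prop:baire} and Lemma~\ref{lem:transfer}(3) there is $u\ge t$ with $[u]\subseteq\bigcap_nD_n$. So ${\downarrow}u\in[u]\subseteq O\cap\bigcap_nD_n$, and $\chi({\downarrow}u)=\lambda$ by Lemmas~\ref{lem:char} and~\ref{lem:succ}. With $O=X$ this shows that the points of character $\lambda$ form a set of the second category.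
\end{proof}

This answers the question: such a space exists.

\begin{remark}[All characters in $X$]
Paths with a last element have character $\lambda$. Let $p\in X$ be a path without a last element, let $F=\bigcup p$, and let $\delta=\sup\operatorname{dom}F$, which is a countable ordinal because $p$ is countable. The set $\operatorname{dom}F$ has no maximum, since $p$ has no last element; so $\delta$ is a limit point of $\operatorname{dom}F$ and $\delta\notin\operatorname{dom}F$. Any $s\in\mathrm{succ}(p)$ has the form $F\cup\{(\beta,\xi)\}$, and its domain is closed and so contains $\delta$; hence $\beta=\delta\in S$. Conversely, if $\delta\in S$, then every $F\cup\{(\delta,\xi)\}$ with $\xi<\lambda$ is in $\mathrm{succ}(p)$. So $\chi(p)=\lambda$ if $\delta\in S$, and $\chi(p)\le\omega$ if $\delta\notin S$.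
\end{remark}

\begin{remark}[Stationarity of $S$ is needed]
Suppose instead that $S$ is unbounded but not stationary, let $C$ be a closed unbounded set disjoint from $S$, and define $T$ as above. A closed bounded $a\subseteq S$ meets only finitely many of the convex components of $\omega_1\setminus C$: otherwise choose $\alpha_0<\alpha_1<\cdots$ in $a$ from distinct components; there are points of $C$ between consecutive $\alpha_k$, so $\sup_k\alpha_k\in a\cap C=\emptyset$. The set $E_n$ of those $f\in T$ for which $\operatorname{dom}f$ meets at least $n$ components is upward closed, and it is cofinal because $S$ is unbounded and each component is bounded. Since $\bigcap_nE_n=\emptyset$, the dense open subsets $E_n\cap{\uparrow}t$ of ${\uparrow}t$ show that no cone ${\uparrow}t$ is Baire. Lemmas~\ref{lem:succ} and~\ref{lem:nochain} remain valid, since $S$ is unbounded and $\omega_1\setminus S\supseteq C$ is stationary. So by Theorem~\ref{thm:C}(2) $Y(P(T))$ is then of the first category.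
\end{remark}

\section{Points of countable character in $G_\delta$-sets}\label{sec:B}

We now prove Theorem~\ref{thm:B}. The main step is the following.

\begin{proposition}\label{prop:gdelta}
Every nonempty hereditarily paracompact Boolean space has a $G_\delta$-point.
\end{proposition}

If there are no $G_\delta$-points, we can shrink $X$ through $\omega_1$ steps, removing at each step a clopen set $G_\alpha$ that cuts off part of the current closed $G_\delta$-set $F_\alpha$. Let $W$ be the union of all $G_\alpha$. By itself this gives no contradiction: if the $G_\alpha$ are disjoint, then $W$ is visibly a disjoint union of clopen sets. At limit steps we must therefore place $G_\alpha$ so that it meets the earlier part $W_\alpha=\bigcup_{\beta<\alpha}G_\beta$ arbitrarily late. A closing-off argument then shows that no decomposition of $W$ can accommodate this.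

\begin{proof}
Let $X$ be a nonempty hereditarily paracompact Boolean space, and suppose that it has no $G_\delta$-point. Then every nonempty closed $G_\delta$-set in $X$ has at least two points.

\medskip\noindent\textbf{Construction.} By recursion we choose clopen sets $U_\alpha$ for $\alpha<\omega_1$. With $F_\alpha=\bigcap_{\beta<\alpha}U_\beta$ and $G_\alpha=X\setminus U_\alpha$, we require
\begin{equation}\label{eq:shrink}
\emptyset\ne F_\alpha\cap U_\alpha\ne F_\alpha .
\end{equation}
Then $F_0=X$, $F_{\alpha+1}=F_\alpha\cap U_\alpha$, and the $F_\alpha$ form a strictly decreasing sequence of nonempty closed $G_\delta$-sets; at limits they are nonempty by compactness. So $F_\alpha$ has two points, and a clopen $U_\alpha$ separating them satisfies \eqref{eq:shrink}. If $\alpha$ is $0$ or a successor, choose any such $U_\alpha$.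

Let $\alpha$ be a limit. For $\beta<\alpha$ let $L_\beta=\overline{F_\beta\setminus F_\alpha}$. We claim $L_\beta\cap F_\alpha\neq\emptyset$. Otherwise, as $F_\alpha=\bigcap_{\gamma<\alpha}F_\gamma$, compactness gives $\gamma$ with $\beta\le\gamma<\alpha$ and $L_\beta\cap F_\gamma=\emptyset$. But $F_\gamma\setminus F_\alpha\subseteq L_\beta\cap F_\gamma$, so $F_\gamma=F_\alpha$, contradicting strict decrease. The compact nonempty sets $L_\beta\cap F_\alpha$ decrease with $\beta$, so there is a point $x_\alpha\in F_\alpha\cap\bigcap_{\beta<\alpha}L_\beta$. Pick $y\in F_\alpha\setminus\{x_\alpha\}$ and a clopen set $G_\alpha$ with $x_\alpha\in G_\alpha$, $y\notin G_\alpha$, and let $U_\alpha=X\setminus G_\alpha$. Then \eqref{eq:shrink} holds, and since $G_\alpha$ is a neighborhood of $x_\alpha\in L_\beta$,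
\begin{equation}\label{eq:late}
G_\alpha\cap(F_\beta\setminus F_\alpha)\ne\emptyset\qquad\text{for all limit }\alpha<\omega_1\text{ and all }\beta<\alpha.
\end{equation}

\medskip\noindent\textbf{Contradiction.} Let $W_\alpha=X\setminus F_\alpha=\bigcup_{\beta<\alpha}G_\beta$ and $W=\bigcup_{\alpha<\omega_1}W_\alpha$. By Lemma~\ref{lem:disjoint}, $W=\bigsqcup_iV_i$ with nonempty clopen $V_i$, and every compact subset of $W$ is covered by finitely many $V_i$. Each $W_\alpha$ is a countable union of compact sets, so it meets only countably many $V_i$. Each $V_i$ is compact, so it lies in some $W_\gamma$. Hence for every $\alpha<\omega_1$ there is $g(\alpha)$ with $\alpha<g(\alpha)<\omega_1$ such that every $V_i$ meeting $W_\alpha$ is contained in $W_{g(\alpha)}$.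

Let $\alpha_0=0$, $\alpha_{n+1}=g(\alpha_n)$ and $\alpha=\sup_n\alpha_n$, which is a limit ordinal. Since $W_\alpha=\bigcup_nW_{\alpha_n}$, every $V_i$ meeting $W_\alpha$ lies in some $W_{\alpha_m}$. The clopen set $G_\alpha\subseteq W$ is covered by finitely many $V_i$, and those among them that meet $W_\alpha$ all lie in one $W_\gamma$ with $\gamma=\alpha_m<\alpha$. So $G_\alpha\cap W_\alpha\subseteq W_\gamma$. As $F_\gamma\setminus F_\alpha=W_\alpha\setminus W_\gamma$, this means $G_\alpha\cap(F_\gamma\setminus F_\alpha)=\emptyset$, contradicting \eqref{eq:late}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]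
Let $x\in\bigcap_nO_n$ with $O_n$ open. Choose clopen $C_n$ with $x\in C_n\subseteq O_n$ and let $H=\bigcap_nC_n$. As a closed subspace of $X$, the set $H$ is a nonempty hereditarily paracompact Boolean space, so by Proposition~\ref{prop:gdelta} it has a $G_\delta$-point $y$. Since $H$ is a $G_\delta$-set in $X$, the point $y$ is a $G_\delta$-point of $X$, so it has countable character in $X$. It lies in $\bigcap_nO_n$.

For the consequence, let $O\ne\emptyset$ be open, and suppose $Z(X)\cap O\subseteq\bigcup_nN_n$ with $N_n$ nowhere dense. Then $O\setminus\bigcup_n\overline{N_n}$ is a $G_\delta$-set. It is nonempty by the Baire category theorem, and it contains no point of $Z(X)$, which contradicts what we just proved. So $Z(X)\cap O=O\setminus Y(X)$ is not of the first category, which means that $Y(X)$ is not residual in $O$.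
\end{proof}

\begin{thebibliography}{1}
\bibitem{BA} \emph{Boolean Algebras Whose Ideals Are Disjointly}, \url{https://www.degruyterbrill.com/document/doi/10.1515/dema-1985-0106/pdf} (doi:10.1515/dema-1985-0106/pdf).
\end{thebibliography}

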